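
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[proposition]{Remark}

\numberwithin{equation}{section}

\title{Positivity and growth characterize the dimensions of Kirillov--Reshetikhin modules}


\begin{abstract}
Let $\mathfrak g$ be a complex simple Lie algebra. The classical characters $Q^{(a)}_m$ of the
Kirillov--Reshetikhin modules over $U_q(\hat{\mathfrak g})$ are polynomials
in the characters $q_b=Q^{(b)}_1$, and they satisfy the Q-system. We prove that the dimension is the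
only real specialization of this family in which all $Q^{(a)}_m$ are positive and
grow at most polynomially in $m$. The proof reads the logarithm of the
Q-system as a nonlinear second-order equation for a path in a Euclidean space with concave
coordinates, and
compares two solutions by summation by parts. We then classify all positive real
specializations: they are the evaluations of characters on the closed dominant chamber.
We also determine their growth up to bounded factors, and deduce that the growth hypothesis is needed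
only in a subexponential form at a single vertex of the Dynkin diagram.
\end{abstract}

\section{The question and the results}

\subsection{Setting}
Let $\mathfrak g$ be a complex simple Lie algebra of rank $r$ with Dynkin diagram $X$, vertex
set $I=\{1,\dots,r\}$, simple roots $\alpha_a$, simple coroots $\alpha_a^\vee$ and fundamental
weights $\omega_a$, so that $\omega_a(\alpha_b^\vee)=\delta_{ab}$. The Cartan matrix is
$C_{ab}=\alpha_b(\alpha_a^\vee)=2(\alpha_a,\alpha_b)/(\alpha_a,\alpha_a)$.

For $a\in I$ and $m\ge 0$ let $W^{(a)}_m$ be the Kirillov--Reshetikhin module of the quantum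
affine algebra $U_q(\hat{\mathfrak g})$, with $W_0^{(a)}$ trivial. Let $\operatorname{res}W^{(a)}_m$ be
its restriction to $U_q(\mathfrak g)$, and let
\[
Q^{(a)}_m=\chi(\operatorname{res}W^{(a)}_m),\qquad q_a=Q^{(a)}_1,
\]
where $\chi$ is the classical character, an element of the representation ring of $\mathfrak g$.
We use two known facts.

\smallskip
\noindent(F1) The representation ring is the polynomial ring $\mathbb Z[q_1,\dots,q_r]$. In
particular each $Q^{(a)}_m$ is a polynomial in $q_1,\dots,q_r$ with integer coefficients.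

\smallskip
\noindent(F2) The $Q^{(a)}_m$ satisfy the \emph{Q-system}: $Q_0^{(a)}=1$, and for $a\in I$, $m\ge1$,
\begin{equation}\label{eq:Q}
\bigl(Q_m^{(a)}\bigr)^2=Q_{m+1}^{(a)}Q_{m-1}^{(a)}+\prod_{b\in I,\ b\neq a}\ \prod_{k=0}^{-C_{ab}-1}
Q^{(b)}_{\left\lfloor (C_{ba}m-k)/C_{ab}\right\rfloor},
\end{equation}
where empty products equal $1$. If $X$ is simply laced, the last term is
$\prod_{b\sim a}Q^{(b)}_m$, with $\sim$ denoting adjacency in $X$.

\smallskip
A \emph{real specialization} is the image of the family $(Q^{(a)}_m)$ under a ring homomorphism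
$\mathbb Z[q_1,\dots,q_r]\to\mathbb R$. By (F1) it amounts to an arbitrary choice of real values
for $q_1,\dots,q_r$. The choice $q_b\mapsto\dim W^{(b)}_1$ gives $Q^{(a)}_m\mapsto\dim W^{(a)}_m$. A
real sequence $(x_m)$ has \emph{polynomial growth} if $|x_m|\le A(1+m)^d$ for some constants
$A>0$, $d\ge0$ and all $m$.

The question, posed as a conjecture in \cite{source}, is whether the dimension is the only real
specialization such that all $Q^{(a)}_m$ are positive and, for each $a$, the sequence
$(Q^{(a)}_m)_m$ has polynomial growth. Thus one has $r$ free real parameters and asks whether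
inequalities alone determine them.

\subsection{Which answer to expect: rank one}
For $\mathfrak g=\mathfrak{sl}_2$ the Q-system is $Q_m^2=Q_{m+1}Q_{m-1}+1$. It determines $Q_2,Q_3,\dots$
successively as rational functions of the variable $q=Q_1$, and it is solved by the recursion
$Q_{m+1}=qQ_m-Q_{m-1}$. Indeed, that recursion gives
\[
Q_{m+1}^2-Q_{m+2}Q_m=Q_{m+1}(Q_{m+1}-qQ_m)+Q_m^2=Q_m^2-Q_{m+1}Q_{m-1},
\]
and for $m=1$ this constant is $q^2-(q^2-1)=1$. Now give $q$ a real value.
\begin{itemize}
\item If $q\le-2$, then $Q_1<0$.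
\item If $q=2\cos\theta$ with $0<\theta<\pi$, then $Q_m=\sin((m+1)\theta)/\sin\theta$. For the first
$m$ with $(m+1)\theta\ge\pi$ we have $\pi\le(m+1)\theta<2\pi$, so $Q_m\le0$.
\item If $q=2\cosh u$ with $u\ge0$, then $Q_m=\sinh((m+1)u)/\sinh u$, to be read as $m+1$ for $u=0$. All
values are positive, and $Q_m$ grows like $e^{mu}$ if $u>0$.
\end{itemize}
So the positive specializations form a half-line, the evaluations of characters on the closed
dominant chamber of $\mathfrak{sl}_2$. Polynomial growth selects its endpoint $u=0$, which is the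
dimension. We shall see that both observations hold in general. The proof does not solve the
Q-system; it works directly with the equations \eqref{eq:Q} and the inequalities.

\subsection{Results}
\begin{theorem}\label{thm:A}
The specialization $Q^{(a)}_m\mapsto\dim W^{(a)}_m$ satisfies $Q^{(a)}_m>0$ for all $a\in I$, $m\ge0$,
and $(Q^{(a)}_m)_m$ has polynomial growth for each $a$. It is the only real specialization with these
two properties.
\end{theorem}

Let $\mathfrak h_{\mathbb R}$ be the real span of the coroots and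
$\mathfrak h^+=\{h\in\mathfrak h_{\mathbb R}:\alpha_a(h)\ge0\text{ for all }a\in I\}$.
For a character $\chi=\sum_\eta d_\eta e^\eta$, the sum being over weights $\eta$, and
$h\in\mathfrak h_{\mathbb R}$ put
$\chi(e^h)=\sum_\eta d_\eta e^{\eta(h)}$. Write $[\alpha]_a$ for the coefficient of $\alpha_a$ in a root
$\alpha$. A \emph{positive solution} is a family of real numbers $Q^{(a)}_m>0$ with $Q^{(a)}_0=1$
satisfying \eqref{eq:Q} for all $a\in I$ and $m\ge1$. By (F2) every real specialization with all $Q_m^{(a)}>0$ is one.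

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item The real specializations with $Q^{(a)}_m>0$ for all $a,m$ are exactly the evaluations
$Q^{(a)}_m=\chi(\operatorname{res}W^{(a)}_m)(e^h)$ with $h\in\mathfrak h^+$, and $h$ is unique. In fact
every positive solution of the Q-system is of this form.
\item For each $h\in\mathfrak h^+$ there are constants $0<c<c'$ such that, for all $a\in I$ and $m\ge1$,
the evaluation at $e^h$ satisfies
\[
c\,e^{m\omega_a(h)}m^{\nu_a(h)}\le Q^{(a)}_m\le c'\,e^{m\omega_a(h)}m^{\nu_a(h)},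
\qquad \nu_a(h)=\sum_{\alpha>0,\ \alpha(h)=0}[\alpha]_a .
\]
In particular $\dim W^{(a)}_m\asymp m^{\sum_{\alpha>0}[\alpha]_a}$.
\item The dimension is the unique real specialization that is positive and satisfies
$\liminf_{m\to\infty}(Q^{(a)}_m)^{1/m}\le1$ for \emph{one} $a\in I$.
\end{enumerate}
\end{theorem}

For type $A_r$ all coefficients $[\alpha]_a$ of positive roots are $0$ or $1$, and $a(r+1-a)$ positive roots contain
$\alpha_a$, so $\dim W_m^{(a)}\asymp m^{a(r+1-a)}$. For $B_2$ with $\alpha_1$ long, the positive roots are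
$\alpha_1,\alpha_2,\alpha_1+\alpha_2,\alpha_1+2\alpha_2$, and the exponents are $3$ and $4$.

\medskip
Section~\ref{sec:rankone} shows the uniqueness argument for $\mathfrak{sl}_2$. Sections
\ref{sec:path}--\ref{sec:dim} prove Theorem~\ref{thm:A}. Sections \ref{sec:asym} and
\ref{sec:class} prove Theorem~\ref{thm:B} and show which hypotheses cannot be dropped.

\section{The argument in rank one}\label{sec:rankone}

We prove uniqueness for $\mathfrak{sl}_2$ again, now without solving the recursion. Let $(Q_m)$ be a
positive solution of $Q_m^2=Q_{m+1}Q_{m-1}+1$ and put $f_m=\log Q_m$, so $f_0=0$. Dividing by $Q_m^2$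
and setting
\begin{equation}\label{eq:phi}
\varphi(x)=-\log(1-e^{-x})\qquad(x>0),
\end{equation}
a positive, strictly decreasing function, we find for $m\ge1$
\begin{equation}\label{eq:rank1}
\frac{Q_{m+1}Q_{m-1}}{Q_m^2}=1-e^{-2f_m},\qquad\text{that is,}\qquad
f_{m+1}-2f_m+f_{m-1}=-\varphi(2f_m).
\end{equation}
Positivity has been used twice: to take logarithms, and to see that the left side of the first equation is
positive, so that
$f_m>0$ for $m\ge1$. Thus $f$ is concave, and positive for $m\ge1$. Its increments are nonnegative, since by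
concavity a
negative increment would drive $f$ to $-\infty$; and they decrease, so
\begin{equation}\label{eq:rank1inc}
0\le f_{M}-f_{M-1}\le f_M/M\qquad(M\ge1).
\end{equation}

Let $(\tilde Q_m)$ be a second positive solution, with $\tilde f_m=\log\tilde Q_m$, and let
$D_m=f_m-\tilde f_m$, so $D_0=0$. Summation by parts and \eqref{eq:rank1} give
\begin{align*}
\sum_{m=0}^{M-1}(D_{m+1}-D_m)^2
&=(D_M-D_{M-1})D_M-\sum_{m=1}^{M-1}(D_{m+1}-2D_m+D_{m-1})D_m\\
&=(D_M-D_{M-1})D_M+\sum_{m=1}^{M-1}\bigl(\varphi(2f_m)-\varphi(2\tilde f_m)\bigr)(f_m-\tilde f_m).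
\end{align*}
Since $\varphi$ is decreasing, the last sum is $\le0$. If both solutions have polynomial growth, then
$f_M$ and $\tilde f_M$ are $O(\log M)$, and by \eqref{eq:rank1inc} the boundary term is
$O(M^{-1}\log^2M)$. Letting $M\to\infty$ we get $\sum_{m\ge0}(D_{m+1}-D_m)^2\le0$, so $D=0$.

The growth hypothesis enters only through the boundary term. For the solutions with parameters
$u\ne\tilde u$ of the introduction, the increments of $D$ tend to $u-\tilde u$, and the boundary term
tends to infinity.

Two things must be arranged in general. The square must be replaced by an inner product for which the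
nonlinearity still pairs to something nonpositive; the invariant form on the span of the roots does this. And the
floor functions in \eqref{eq:Q} must be tamed when roots have different lengths.

\section{The Q-system as an equation for concave functions}\label{sec:path}

\subsection{A common clock}
Normalize $(\cdot,\cdot)$ so that long roots have square length $2$, and put
\[
t_a=\frac{2}{(\alpha_a,\alpha_a)},\qquad\text{so that}\qquad C_{ab}=t_a(\alpha_a,\alpha_b).
\]
Then $t_a\in\{1,t\}$ for a fixed $t\in\{1,2,3\}$, and $C_{ab}/C_{ba}=t_a/t_b$ when $C_{ab}\ne0$.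

To see what to do with the floors, take $B_2$ with $\alpha_1$ long: $t_1=1$, $t_2=2$, $C_{12}=-1$,
$C_{21}=-2$. Then \eqref{eq:Q} reads
\[
\bigl(Q^{(1)}_m\bigr)^2=Q^{(1)}_{m+1}Q^{(1)}_{m-1}+Q^{(2)}_{2m},\qquad
\bigl(Q^{(2)}_m\bigr)^2=Q^{(2)}_{m+1}Q^{(2)}_{m-1}+Q^{(1)}_{\lfloor m/2\rfloor}Q^{(1)}_{\lfloor (m+1)/2\rfloor}.
\]
Attach to $Q^{(a)}_m$ the time $m/t_a$. In the first equation the product $Q^{(2)}_{2m}$ then belongs to the
same time $m$ as $Q^{(1)}_m$. In
the second, at time $m/2$, the logarithm of the product is $2\log Q^{(1)}_{m/2}$ if $m$ is even, and the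
sum of the two neighboring logarithms if $m$ is odd; in both cases it is twice the linear interpolation of
$\log Q^{(1)}$ at time $m/2$. So the floors amount exactly to linear interpolation. We now make this general.

Fix a positive solution. Let $f^{(a)}_m=\log Q^{(a)}_m$, and let $F^{(a)}:[0,\infty)\to\mathbb R$ be the
continuous function with
\[
F^{(a)}(m/t_a)=f^{(a)}_m,\qquad F^{(a)}\text{ linear on each }[m/t_a,(m+1)/t_a],\quad m\ge0 .
\]
Thus $F^{(a)}(0)=0$. The points $m/t_a$, $m\ge1$, are called the \emph{nodes} of $F^{(a)}$; derivatives of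
$F^{(a)}$ are taken away from them. (For the Dynkin diagram we speak of vertices.) Write
$(CF)^{(a)}=\sum_bC_{ab}F^{(b)}$, and let $\varphi$ be as in \eqref{eq:phi}.

\begin{lemma}\label{lem:log}
Put $v^{(a)}_m=(CF)^{(a)}(m/t_a)$. For all $a\in I$ and $m\ge1$ we have $v^{(a)}_m>0$, and the slope of
$F^{(a)}$ drops at $m/t_a$ by exactly $t_a\varphi(v^{(a)}_m)>0$. In particular $F^{(a)}$ is concave.
\end{lemma}

\begin{proof}
Let $b\ne a$ with $C_{ab}\ne0$, and put $c=-C_{ab}$, $c'=-C_{ba}$, so $c'/c=t_b/t_a$. Write $c'm=cn+j$ with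
integers $n\ge0$ and $0\le j<c$. For $0\le k\le c-1$ we have $0\le j+k<2c$, hence
\[
\Bigl\lfloor\frac{C_{ba}m-k}{C_{ab}}\Bigr\rfloor=\Bigl\lfloor\frac{c'm+k}{c}\Bigr\rfloor
=\begin{cases}n,&k<c-j,\\ n+1,&k\ge c-j.\end{cases}
\]
The first case occurs for $c-j$ values of $k$, the second for $j$ values. So the logarithm of the product over $k$ in
\eqref{eq:Q} is
\[
(c-j)f^{(b)}_n+jf^{(b)}_{n+1}=c\,F^{(b)}\Bigl(\frac{n+j/c}{t_b}\Bigr)=c\,F^{(b)}(m/t_a),
\]
because $n+j/c=c'm/c=t_bm/t_a$. If $C_{ab}=0$, the product over $k$ is empty. Therefore the whole product in \eqref{eq:Q} equals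
\[
\exp\Bigl(\sum_{b\ne a}|C_{ab}|F^{(b)}(m/t_a)\Bigr)=\exp\bigl(2f^{(a)}_m-v^{(a)}_m\bigr)
=\bigl(Q^{(a)}_m\bigr)^2e^{-v^{(a)}_m},
\]
and \eqref{eq:Q} becomes
\[
\frac{Q^{(a)}_{m+1}Q^{(a)}_{m-1}}{(Q^{(a)}_m)^2}=1-e^{-v^{(a)}_m}.
\]
The left side is positive, so $v^{(a)}_m>0$. Taking logarithms,
$(f^{(a)}_{m}-f^{(a)}_{m-1})-(f^{(a)}_{m+1}-f^{(a)}_{m})=\varphi(v^{(a)}_m)$. The slope of $F^{(a)}$ on an
interval of length $1/t_a$ is $t_a$ times the increment of $f^{(a)}$, which gives the claim.
\end{proof}

\subsection{Asymptotic slopes}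
We need the standard fact that $C^{-1}$ has strictly positive entries. (Write $C=2-A$ with $A\ge0$ entrywise.
The matrix $C$ is conjugate by a diagonal matrix to a positive definite symmetric one, so the eigenvalues of $A$ are real
and less than $2$. By Perron--Frobenius the spectral radius of $A$ is an eigenvalue, hence less than $2$, and
$C^{-1}=\frac12\sum_{k\ge0}(A/2)^k$. All entries are positive since $X$ is connected.) Inequalities
between vectors are coordinatewise.

\begin{lemma}\label{lem:slopes}
\begin{enumerate}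
\item The limit $\Lambda_a=\lim_{s\to\infty}(F^{(a)})'(s)=\lim_{s\to\infty}F^{(a)}(s)/s$ exists and lies in
$[0,\infty)$, and $C\Lambda\ge0$. The function $F^{(a)}$ is strictly increasing.
\item The function $\widehat F^{(a)}(s)=F^{(a)}(s)-s\Lambda_a$ is concave and strictly increasing with
$\widehat F^{(a)}(0)=0$. Its slopes are positive and decrease to $0$, and
\begin{equation}\label{eq:slopebound}
0<(\widehat F^{(a)})'(s)\le\widehat F^{(a)}(s)/s\qquad\text{for every $s>0$ that is not a node.}
\end{equation}
\end{enumerate}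
\end{lemma}

\begin{proof}
An integer time $n\ge1$ is a node of every $F^{(a)}$, with $m=t_an$. So Lemma~\ref{lem:log} gives
$(CF)^{(a)}(n)>0$ for all $a$ at once, and since $C^{-1}$ has positive entries, $F^{(a)}(n)>0$ for all $a$. A concave function
which is positive at all positive integers has no negative slope, because otherwise it would tend to
$-\infty$. Hence the nonincreasing slopes of $F^{(a)}$ have a limit $\Lambda_a\ge0$, which is also
$\lim F^{(a)}(s)/s$, and $C\Lambda=\lim_n(CF)(n)/n\ge0$. By Lemma~\ref{lem:log} the slope drops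
strictly at every node, so each slope is $>\Lambda_a\geq 0$. This gives all assertions except
the last inequality in \eqref{eq:slopebound}, which holds because
$\widehat F^{(a)}(s)=\int_0^s(\widehat F^{(a)})'\ge s\,(\widehat F^{(a)})'(s)$.
\end{proof}

The vector $\Lambda$, which we call the slope vector, records the exponential growth rates,
$(Q^{(a)}_m)^{1/m}\to e^{\Lambda_a/t_a}$, and
$\widehat F$ is what remains.

\section{Uniqueness by an energy identity}\label{sec:energy}

In Lemma~\ref{lem:log} the nonlinearity is a decreasing function of $CF$, whereas the second difference is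
that of $F$. An inner product that pairs the two must therefore turn $F$ into $CF$. This is what pairing with
simple roots does.

\begin{proposition}\label{prop:unique}
Let $F$, $G$ come from two positive solutions with the same slope vector $\Lambda$, and suppose that
$\widehat F^{(a)}(s)$ and $\widehat G^{(a)}(s)$ are $O(\log s)$ as $s\to\infty$ for all $a\in I$. Then the two
solutions coincide.
\end{proposition}

\begin{proof}
Let
\[
D(s)=\sum_{a\in I}\bigl(F^{(a)}(s)-G^{(a)}(s)\bigr)\alpha_a ,
\]
a continuous, piecewise linear path with $D(0)=0$ in the real span $\mathfrak h_{\mathbb R}^*$ of the roots,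
which is Euclidean for $(\cdot,\cdot)$. With $v^{(a)}_m=(CF)^{(a)}(m/t_a)$ and
$w^{(a)}_m=(CG)^{(a)}(m/t_a)$ we have, since $t_a(\alpha_a,\alpha_b)=C_{ab}$,
\begin{equation}\label{eq:pair}
\bigl(t_a\alpha_a,D(m/t_a)\bigr)=v^{(a)}_m-w^{(a)}_m .
\end{equation}
By Lemma~\ref{lem:log}, at each $s>0$,
\begin{equation}\label{eq:jump}
D'(s^+)-D'(s^-)=-\sum_{a:\ t_as\in\mathbb Z}\bigl(\varphi(v^{(a)}_{t_as})-\varphi(w^{(a)}_{t_as})\bigr)\,t_a\alpha_a .
\end{equation}
All jumps lie in $\frac1t\mathbb Z$. Let $T>0$ with $T\notin\frac1t\mathbb Z$. On an interval of linearity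
$(D',D')$ is the derivative of $(D',D)$. Adding up over the intervals, and using first $D(0)=0$ and then
\eqref{eq:jump} and \eqref{eq:pair},
\begin{align*}
\int_0^T(D',D')\,ds
&=(D'(T),D(T))-\sum_{0<s<T}\bigl(D'(s^+)-D'(s^-),D(s)\bigr)\\
&=(D'(T),D(T))+\sum_{a\in I}\ \sum_{1\le m<t_aT}\bigl(\varphi(v^{(a)}_m)-\varphi(w^{(a)}_m)\bigr)
\bigl(v^{(a)}_m-w^{(a)}_m\bigr)\\
&\le(D'(T),D(T)),
\end{align*}
because $\varphi$ is decreasing.

As the two slope vectors agree, $D=\sum_a(\widehat F^{(a)}-\widehat G^{(a)})\alpha_a$. Hence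
$|D(T)|=O(\log T)$, and \eqref{eq:slopebound} gives $|D'(T)|=O(T^{-1}\log T)$. So
$(D'(T),D(T))=O(T^{-1}\log^2T)$. Letting $T\to\infty$ outside $\frac1t\mathbb Z$ we obtain
$\int_0^\infty(D',D')\,ds\le0$. Therefore
$D'=0$, and $D=0$ since $D(0)=0$. The $\alpha_a$ are linearly independent, so $F=G$.
\end{proof}

\section{The dimensions grow polynomially}\label{sec:dim}

That the dimension itself has polynomial growth needs information about the modules. We use the
fermionic formula, which is valid for all simple $\mathfrak g$. It is stated in \cite{HKOTY}, and is established by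
combining \cite{Nakajima} and \cite{Hernandez} with \cite{DFK}. It says that the multiplicity in
$\operatorname{res}W^{(a)}_m$ of the irreducible module $V(\lambda)$ with dominant highest weight
$\lambda=\sum_b\ell_b\omega_b$ is
\begin{equation}\label{eq:ferm}
\sum_{(n_{b,j})}\ \prod_{b\in I,\ j\ge1}\binom{n_{b,j}+p_{b,j}}{n_{b,j}},\qquad
p_{b,i}=\delta_{ab}\min(i,m)-\sum_{c\in I,\ j\ge1}(\alpha_b,\alpha_c)\,t_bt_c\min\Bigl(\frac i{t_b},\frac j{t_c}\Bigr)n_{c,j}.
\end{equation}
The sum runs over finitely supported families of integers $n_{b,j}\ge0$ with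
$\lambda=m\omega_a-\sum_{b,j}j\,n_{b,j}\,\alpha_b$ and all $p_{b,i}\ge0$, $i\ge1$. Besides
Proposition~\ref{prop:poly}, the formula is used only in Section~\ref{sec:class}, to bound the weights of
$\operatorname{res}W^{(a)}_m$ and in an example.

\begin{remark}
It does not matter whether $p_{b,i}\ge0$ is required for all $i$ or only where $n_{b,i}>0$. View $p_{b,i}$
as a function of real $i\ge0$. The terms with $c\ne b$ are concave in $i$, as is $\delta_{ab}\min(i,m)$, and the terms with
$c=b$ are linear except at points $j$ with $n_{b,j}>0$. So $p_{b,i}$ is concave between consecutive points of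
$\{0\}\cup\{i:n_{b,i}>0\}$ and after the last one. It vanishes at $i=0$ and eventually equals $\ell_b\ge0$. On the bounded pieces it is
$\ge0$ because it is so at the endpoints. On the last piece it is concave and eventually constant, hence
nondecreasing from a nonnegative value.
\end{remark}

\begin{proposition}\label{prop:poly}
For each $a\in I$, $\dim W^{(a)}_m$ is bounded by a polynomial in $m$.
\end{proposition}

\begin{proof}
Let $m\ge1$. Regard $(n_{b,j})_j$ as a partition with $n_{b,j}$ parts equal to $j$. The point is that the number of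
parts is bounded independently of $m$. Consider a family $(n_{b,j})$ contributing to \eqref{eq:ferm} for some $\lambda$.

\emph{Number of parts.} For $i=t_b$ the coefficient of $n_{c,j}$ in $-p_{b,i}$ is
$(\alpha_b,\alpha_c)t_bt_c\min(1,j/t_c)=C_{bc}\min(t_c,j)$. So $p_{b,t_b}\ge0$ reads
\begin{equation}\label{eq:rows}
(Cx)_b\le\delta_{ab}\min(t_a,m)\le3\delta_{ab},\qquad x_c=\sum_j\min(j,t_c)\,n_{c,j}.
\end{equation}
Applying $C^{-1}\ge0$ gives $\sum_jn_{c,j}\le x_c\le3(C^{-1})_{ca}\le N$ with an integer $N$ depending only on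
$\mathfrak g$.

\emph{Size.} Let $y_c=\sum_jj\,n_{c,j}$. Since $\lambda=m\omega_a-\sum_cy_c\alpha_c$, we have
$0\le\ell_b=m\delta_{ab}-(Cy)_b$, hence $y_c\le m(C^{-1})_{ca}=O(m)$.

\emph{Counting.} The family is thus an $r$-tuple of partitions with at most $N$ parts, each of size $O(m)$. The
number of such tuples is bounded by a polynomial in $m$.

\emph{Binomials.} At most $rN$ binomials in the product have $n_{b,j}>0$; the others are $1$. For these,
$\binom{n+p}{n}=\prod_{i=1}^n\frac{p+i}{i}\le(1+p)^n$ with $n\le N$. Dropping the nonpositive terms $c=b$ and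
using $t_c\min(i/t_b,j/t_c)\le j$,
\[
0\le p_{b,i}\le m+\sum_{c\ne b}|C_{bc}|\,y_c\le m+3\sum_cy_c=O(m).
\]
So each product is bounded by a polynomial in $m$, uniformly in the family.

\emph{Dimensions.} For every positive root $\alpha$, $\lambda(\alpha^\vee)=O(m)$, so Weyl's formula
$\dim V(\lambda)=\prod_{\alpha>0}\frac{(\lambda+\rho)(\alpha^\vee)}{\rho(\alpha^\vee)}$, where $\rho$ is half the sum of the
positive roots, bounds $\dim V(\lambda)$ by a polynomial in $m$. Summing over all families, hence over all $\lambda$,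
proves the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The dimension is a positive specialization, and it has polynomial growth by Proposition~\ref{prop:poly}.

Now consider any real specialization that is positive and has polynomial growth. It is a positive solution,
and $f^{(a)}_m\le A+A\log(1+m)$ for some constant $A$. As $F^{(a)}$ is nonnegative and increasing by
Lemma~\ref{lem:slopes}, $F^{(a)}(s)=O(\log s)$. Hence $\Lambda=0$ and $\widehat F^{(a)}=F^{(a)}=O(\log s)$. The
same holds for the dimension, so by Proposition~\ref{prop:unique} the two positive solutions coincide. In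
particular they assign the same values to $q_a=Q^{(a)}_1$, $a\in I$, so they are the same specialization.
\end{proof}

\section{Growth of arbitrary positive solutions}\label{sec:asym}

To classify all positive solutions we must remove the hypothesis $\widehat F^{(a)}=O(\log s)$ from
Proposition~\ref{prop:unique}. We show that it always holds, and find the coefficient of $\log s$.

\subsection{The expected answer}
Fix a positive solution and put $\mu=C\Lambda\ge0$, $J=\{a\in I:\mu_a=0\}$. Then
\begin{equation}\label{eq:vhat}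
v^{(a)}_m=(C\widehat F)^{(a)}(m/t_a)+\frac m{t_a}\mu_a .
\end{equation}
For $a\notin J$ the second term should make $\varphi(v^{(a)}_m)$ exponentially small and $\widehat F^{(a)}$ bounded.
For $a\in J$ it is absent. Since $\varphi(x)\approx e^{-x}$ for large $x$, Lemma~\ref{lem:log} resembles
\[
-\bigl(\widehat F^{(a)}\bigr)''=\kappa_a\,e^{-(C\widehat F)^{(a)}}\qquad(\kappa_a>0).
\]
If $\widehat F^{(b)}\approx2p_b\log s$ with $p_b=0$ for $b\notin J$, both sides are of order $s^{-2}$ as soon as
$\sum_{b\in J}C_{ab}p_b=1$ for $a\in J$. This system is solved by a familiar vector: let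
\[
\rho_J=\sum_{a\in J}p_a\alpha_a
\]
be half the sum of the positive roots supported on $J$, and $p_a=0$ for $a\notin J$. These roots are the positive
roots of the root system with simple roots $\alpha_a$, $a\in J$, so $\rho_J(\alpha_a^\vee)=1$ for $a\in J$.
Hence
\begin{equation}\label{eq:p}
\sum_{b\in J}C_{ab}p_b=1\quad(a\in J),\qquad p_a>0\quad(a\in J).
\end{equation}

\begin{proposition}\label{prop:asym}
$\widehat F^{(a)}(s)=2p_a\log(1+s)+O(1)$ for $s\ge1$ and every $a\in I$.
\end{proposition}

The proof occupies the rest of this section. The heuristic equation couples all $a\in J$. To decouple it we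
follow the maximum, respectively the minimum, of
$\widehat F^{(b)}/p_b$ over $b\in J$: by \eqref{eq:p} these satisfy scalar inequalities, discrete
forms of $-U''\le ce^{-U}$ and $-L''\ge ce^{-L}$. Multiplying by the derivative then produces a first integral. The
two bounds use different time grids. For the upper bound we use the grid $\frac1t\mathbb Z$, which contains
all nodes, so that a second difference sees only one slope drop. For the lower bound we use $\mathbb Z$, each of
whose positive points is a node of every $F^{(b)}$, so that a drop is guaranteed there.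

We use $\varphi(x)\ge e^{-x}$ for $x>0$, and $\varphi(x)\le e^{-x}/(1-e^{-x})\le2e^{-x}$ for $x\ge1$.

\subsection{Vertices outside $J$}
Let $a\notin J$. The slopes of all $\widehat F^{(b)}$ tend to $0$, so $(C\widehat F)^{(a)}(s)=o(s)$. As $\mu_a>0$,
\eqref{eq:vhat} gives $v^{(a)}_m\ge\frac m{2t_a}\mu_a$ for large $m$, and $\varphi(v^{(a)}_m)$ decays exponentially. The
slope of $\widehat F^{(a)}$ at $s$, not a node, is the sum $\sum_{m>t_as}t_a\varphi(v^{(a)}_m)$ of all later drops, because the
slopes tend to $0$. It decays exponentially, hence is integrable, and $\widehat F^{(a)}$ is bounded. Fix $K$ with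
$0\le\widehat F^{(a)}\le K$ for all $a\notin J$. Since $p_a=0$, this proves
Proposition~\ref{prop:asym} for $a\notin J$. From now on let $J\ne\emptyset$.

\subsection{Upper bound on $J$}
For $n\ge0$ let
\[
U_n=\max_{b\in J}\widehat F^{(b)}(n/t)/p_b,\qquad\delta_n=U_{n+1}-U_n .
\]
By Lemma~\ref{lem:slopes}, $\delta_n>0$, and
$\delta_n\le\max_{b\in J}\bigl(\widehat F^{(b)}(\tfrac{n+1}t)-\widehat F^{(b)}(\tfrac nt)\bigr)/p_b\to0$. If $U$ is
bounded, so is every $\widehat F^{(b)}$ with $b\in J$, and the upper bound holds. So assume $U_n\uparrow\infty$.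

\emph{The scalar inequality.} Let $n\ge1$ and let $b\in J$ attain the maximum at $n$. Then
$\widehat F^{(b)}(n/t)=p_bU_n$ and $\widehat F^{(a)}(n/t)\le p_aU_n$ for $a\in J$, so by \eqref{eq:p}
\[
(C\widehat F)^{(b)}(n/t)\ge U_n\Bigl(2p_b-\sum_{a\in J,\,a\ne b}|C_{ba}|p_a\Bigr)-\sum_{a\notin J}|C_{ba}|K\ge U_n-K'
\]
with $K'$ independent of $n$ and $b$. Since $U_{n\pm1}\ge\widehat F^{(b)}((n\pm1)/t)/p_b$,
\[
\delta_{n-1}-\delta_n\le\frac1{p_b}\Bigl(2\widehat F^{(b)}(\tfrac nt)-\widehat F^{(b)}(\tfrac{n+1}t)-\widehat F^{(b)}(\tfrac{n-1}t)\Bigr)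
=\frac1{t\,p_b}\cdot\bigl(\text{slope drop of }\widehat F^{(b)}\text{ at }\tfrac nt\bigr),
\]
because $\widehat F^{(b)}$ is linear between consecutive points of $\frac1t\mathbb Z$. The drop is $0$ if $n/t$ is not a
node of $F^{(b)}$. Otherwise it is $t_b\varphi(v)$ with $v=(C\widehat F)^{(b)}(n/t)\ge U_n-K'$, by \eqref{eq:vhat} and $\mu_b=0$.
Once $U_n-K'\ge1$, it is at most $2t_be^{K'}e^{-U_n}$. So there are $c>0$ and $n_0\ge1$ with
\[
\delta_{n-1}-\delta_n\le c\,e^{-U_n}\qquad(n\ge n_0).
\]

\emph{The first integral.} For $n\ge n_0$ we claim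
$\delta_{n-1}^2-\delta_n^2\le2c\,(e^{-U_{n-1}}-e^{-U_n})$. If $\delta_{n-1}<\delta_n$ the left side is negative and the
right side positive. Otherwise the left side is at most
\[
c\,e^{-U_n}(\delta_{n-1}+\delta_n)\le2c\,e^{-U_n}\delta_{n-1}=2c\,e^{-U_n}(U_n-U_{n-1})\le2c\int_{U_{n-1}}^{U_n}e^{-x}\,dx .
\]
Sum over $n>N$, where $N\ge n_0$. Since $\delta_n\to0$ and $U_n\to\infty$, we get $\delta_N\le\sqrt{2c}\,e^{-U_N/2}$.
Therefore
\[
e^{U_{N+1}/2}-e^{U_N/2}=e^{U_N/2}\bigl(e^{\delta_N/2}-1\bigr)\le e^{U_N/2}\,\tfrac{\delta_N}2\,e^{\delta_N/2}=O(1),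
\]
so $e^{U_N/2}=O(1+N)$, that is, $U_N\le2\log(1+N)+O(1)$. By monotonicity
$\widehat F^{(b)}(s)\le p_bU_{\lceil ts\rceil}\le2p_b\log(1+s)+O(1)$ for $b\in J$.

\subsection{Lower bound on $J$}
For $n\ge0$ let now
\[
L_n=\min_{b\in J}\widehat F^{(b)}(n)/p_b,\qquad\delta_n=L_{n+1}-L_n>0 .
\]

\emph{The scalar inequality.} Let $n\ge1$ and let $b\in J$ attain the minimum at $n$. Then
$L_{n\pm1}\le\widehat F^{(b)}(n\pm1)/p_b$, and by concavity
$\widehat F^{(b)}(n)-\widehat F^{(b)}(n-1)$ is at least the slope just before $n$, while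
$\widehat F^{(b)}(n+1)-\widehat F^{(b)}(n)$ is at most the slope just after $n$. Since $n$ is the node of $F^{(b)}$ with index
$t_bn$,
\[
\delta_{n-1}-\delta_n\ge\frac1{p_b}\Bigl(2\widehat F^{(b)}(n)-\widehat F^{(b)}(n-1)-\widehat F^{(b)}(n+1)\Bigr)
\ge\frac{t_b}{p_b}\,\varphi\bigl(v^{(b)}_{t_bn}\bigr).
\]
As $\mu_b=0$, $\widehat F^{(a)}(n)\ge p_aL_n$ for $a\in J$ and $\widehat F^{(a)}(n)\ge0$ for $a\notin J$, \eqref{eq:vhat} and
\eqref{eq:p} give
\[
v^{(b)}_{t_bn}=(C\widehat F)^{(b)}(n)\le L_n\Bigl(2p_b-\sum_{a\in J,\,a\ne b}|C_{ba}|p_a\Bigr)=L_n .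
\]
Since $\varphi$ is decreasing and $\varphi(x)\ge e^{-x}$, with $c=\min_{b\in J}t_b/p_b>0$ we obtain
\[
\delta_{n-1}-\delta_n\ge c\,e^{-L_n}\qquad(n\ge1).
\]
In particular $\delta_n$ is decreasing. If $L$ were bounded, $\delta_n$ would decrease by at least a fixed
amount at each step and become negative. So $L_n\to\infty$.

\emph{The first integral.} For $n\ge1$ we have
\[
\delta_{n-1}^2-\delta_n^2\ge c\,e^{-L_n}(\delta_{n-1}+\delta_n)\ge c\,e^{-L_n}(L_{n+1}-L_n)\ge c\,\bigl(e^{-L_n}-e^{-L_{n+1}}\bigr).
\]
Summing over $n\ge N\ge1$ gives $\delta_{N-1}\ge\sqrt c\,e^{-L_N/2}$. Since $0<\delta_{N-1}\le\delta_0$, there is $c_1>0$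
with $1-e^{-\delta_{N-1}/2}\ge c_1\delta_{N-1}$ for all $N\ge1$, and
\[
e^{L_N/2}-e^{L_{N-1}/2}=e^{L_N/2}\bigl(1-e^{-\delta_{N-1}/2}\bigr)\ge c_1\sqrt c .
\]
Hence $e^{L_N/2}\ge c_1\sqrt c\,N$, that is, $L_N\ge2\log N-O(1)$. By monotonicity
$\widehat F^{(b)}(s)\ge p_bL_{\lfloor s\rfloor}\ge2p_b\log(1+s)-O(1)$ for $s\ge1$ and $b\in J$. This completes the proof of
Proposition~\ref{prop:asym}. \hfill$\square$

\section{Classification of positive specializations}\label{sec:class}

By Propositions~\ref{prop:unique} and \ref{prop:asym}, a positive solution is determined by its slope vector $\Lambda$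
alone. For part (1) of Theorem~\ref{thm:B} it remains to realize every possible $\Lambda$ by an evaluation. Parts
(2) and (3) then follow from Proposition~\ref{prop:asym} and the positivity of $C^{-1}$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Evaluations are positive, and determine $h$.} Let $h\in\mathfrak h^+$. Evaluation at $e^h$ is a ring
homomorphism from the representation ring to $\mathbb R$, positive on characters of nonzero modules. So it gives a
positive solution. In \eqref{eq:ferm} every highest weight $\lambda$ is $m\omega_a$ minus a nonnegative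
combination of simple roots, and $\lambda=m\omega_a$ only if all $n_{b,j}=0$, with multiplicity $1$. Hence all weights of
$\operatorname{res}W^{(a)}_m$ are of the form $m\omega_a-\sum_bk_b\alpha_b$ with $k_b\ge0$, and $m\omega_a$ occurs once. As $\alpha_b(h)\ge0$ for all $b$,
\[
e^{m\omega_a(h)}\le\chi(\operatorname{res}W^{(a)}_m)(e^h)\le\dim W^{(a)}_m\;e^{m\omega_a(h)} .
\]
With Proposition~\ref{prop:poly}, $\lim_m\frac1m\log Q^{(a)}_m=\omega_a(h)$. Since $F^{(a)}(m/t_a)=\log Q^{(a)}_m$, the slope
vector is
\begin{equation}\label{eq:Lambda}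
\Lambda_a=t_a\,\omega_a(h).
\end{equation}
The $\omega_a$ form a basis of $\mathfrak h_{\mathbb R}^*$, so the specialization determines $h$.

\emph{Every positive solution is an evaluation.} Let a positive solution have slope vector $\Lambda$, and define
$h\in\mathfrak h_{\mathbb R}$ by $t_a\alpha_a(h)=(C\Lambda)_a$ for $a\in I$. By Lemma~\ref{lem:slopes}, $h\in\mathfrak h^+$. From
$\alpha_a=\sum_bC_{ba}\omega_b$ and $t_aC_{ba}=t_at_b(\alpha_a,\alpha_b)=C_{ab}t_b$ we get
\[
\sum_bC_{ab}\,t_b\,\omega_b(h)=t_a\alpha_a(h)=(C\Lambda)_a,\qquad\text{hence}\qquad\Lambda_b=t_b\,\omega_b(h).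
\]
By \eqref{eq:Lambda} the given solution and the evaluation at $e^h$ have the same slope vector. By
Proposition~\ref{prop:asym}, for both of them $\widehat F^{(a)}=O(\log s)$ for all $a$, and by Proposition~\ref{prop:unique} they
coincide. This proves (1).

\emph{Growth.} For the evaluation at $e^h$, $h\in\mathfrak h^+$, the last computation with \eqref{eq:Lambda} gives
$\mu_a=(C\Lambda)_a=t_a\alpha_a(h)$, so $J=\{a:\alpha_a(h)=0\}$. For a positive root $\alpha$,
$\alpha(h)=\sum_a[\alpha]_a\alpha_a(h)$ is a sum of nonnegative terms, and vanishes exactly when $\alpha$ is supported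
on $J$. So $2p_a=\nu_a(h)$ for all $a\in I$. Since
\[
\log Q^{(a)}_m=F^{(a)}(m/t_a)=m\,\omega_a(h)+\widehat F^{(a)}(m/t_a)
\]
and $\log(1+m/t_a)=\log m+O(1)$ for $m\ge1$, Proposition~\ref{prop:asym} gives (2) for $m\ge t_a$; the finitely many $m<t_a$ only affect the constants. For $h=0$ we obtain the
statement on dimensions.

\emph{One vertex suffices.} Let a real specialization be positive with $\liminf_m(Q^{(a)}_m)^{1/m}\le1$ for one $a$. Since
$(Q^{(a)}_m)^{1/m}\to e^{\Lambda_a/t_a}$ and $\Lambda_a\ge0$, we get $\Lambda_a=0$. Now $\Lambda=C^{-1}\mu$ with $\mu\ge0$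
and all entries of $C^{-1}$ positive, so $\mu=0$ and $\Lambda=0$. By (1) and \eqref{eq:Lambda} the specialization is the
evaluation at $h=0$, the dimension. Conversely the dimension satisfies the condition by (2). This proves (3).
\end{proof}

\begin{remark}
The growth hypothesis of Theorem~\ref{thm:A} cannot be dropped: by Theorem~\ref{thm:B} every
$h\in\mathfrak h^+\setminus\{0\}$ gives a further positive specialization, of exponential growth.

Strict positivity cannot be weakened to $Q^{(a)}_m\ge0$. Let $\mathfrak g=\mathfrak{sl}_3$ and $m\ge1$. All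
$t_c$ equal $1$, so in \eqref{eq:rows} $x_c=\sum_jn_{c,j}$ is an integer, and the first inequality there reads
$(Cx)_b\le\delta_{ab}$. Hence $x_c\le(C^{-1})_{ca}\le\frac23$, so $x=0$ and
$\operatorname{res}W^{(a)}_m=V(m\omega_a)$. Thus $\operatorname{res}W^{(1)}_m$ is the $m$-th symmetric power of
$\mathbb C^3$, and $\operatorname{res}W^{(2)}_m$ is its dual. Evaluate characters at
$\mathrm{diag}(1,\zeta,\zeta^2)\in SL_3(\mathbb C)$ with $\zeta=e^{2\pi i/3}$. Then
\[
\sum_{m\ge0}Q^{(1)}_mx^m=\frac1{(1-x)(1-\zeta x)(1-\zeta^2x)}=\frac1{1-x^3},\qquad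
Q^{(2)}_m=\overline{Q^{(1)}_m}=Q^{(1)}_m .
\]
This is a real, nonnegative, bounded specialization, with $q_1=q_2=0$, and it is not the dimension.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Kirillov-Reshetikhin Modules And The WZW Fusion Ring},
\url{http://chlee.cftnt.net/images/0/0b/When_Kirillov-Reshetikhin_modules_meet_the_fusion_ring.pdf}.

\bibitem{DFK}
Di Francesco and Kedem,
\emph{Proof of the combinatorial Kirillov--Reshetikhin conjecture},
IMRN 2008.

\bibitem{HKOTY}
Hatayama, Kuniba, Okado, Takagi and Yamada,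
Contemp. Math. 248 (1999).

\bibitem{Hernandez}
Hernandez,
J. reine angew. Math. 596 (2006).

\bibitem{Nakajima}
Nakajima,
Represent. Theory 7 (2003).

\end{thebibliography}

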